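\title{Lattices in definably generated abelian groups in o-minimal structures}

\begin{abstract}
Let $M$ be a sufficiently saturated o-minimal expansion of an ordered group. We prove that every connected abelian $\bigvee$-definable group $U$ that is generated by a definable set has a lattice: a discrete subgroup $L\cong\mathbb Z^k$, with $k\le\dim U$, such that $U/L$ is a definable group. This confirms a conjecture on non-standard lattices. The main tool is a Borsuk--Ulam theorem for odd definable maps with values in $U$. Applied to the cutting of a path into pieces, in the style of necklace splitting, it gives division by $2$ in $U$ with uniform bounds. We also show that a connected abelian $\bigvee$-definable group has a lattice only if it is generated by a definable set, and we describe all discrete subgroups of such a group through a homomorphism onto $\mathbb R^k$.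
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The question}

The real line is not compact, but it is an increasing union of compact sets and it covers the compact group $\mathbb R/\mathbb Z$. This paper is about the same phenomenon in an o-minimal structure, with ``compact'' replaced by ``definable''.

Throughout, $M$ is a sufficiently saturated o-minimal expansion of an ordered group. \emph{Definable} means definable in $M$ with parameters; o-minimality says that every definable subset of $M$ is a finite union of points and intervals. \emph{Small} means of cardinality less than the saturation of $M$, which is uncountable. We give the definitions for abelian groups, the only case that we consider, and write them additively.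

\begin{definition}\label{def:main}
A \emph{$\bigvee$-definable group} is a group $(U,+)$ whose universe is a union $U=\bigcup_{i\in I}X_i$ of a small family of definable sets $X_i\subseteq M^n$, such that for all $i,j$ there is $l$ with $X_i+X_j\subseteq X_l$, and the restriction of $+$ to each $X_i\times X_j$ is definable. A \emph{definable subset} of $U$ is a definable set contained in $U$, and $\dim U$ is the largest dimension of a definable subset.
\begin{itemize}
\item A \emph{$\bigvee$-definable subgroup} of $U$ is a subgroup that is the union of a small family of definable sets. The group $U$ is \emph{connected} if it has no proper $\bigvee$-definable subgroup of small index.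
\item $U$ is \emph{generated by a definable set} if it is the subgroup generated by some definable $X\subseteq U$.
\item A homomorphism $\phi$ from $U$ to a definable group is \emph{$\bigvee$-definable} if its restriction to each definable subset of $U$ is definable.
\item A subgroup $L\le U$ is \emph{discrete} if $L\cap X$ is finite for every definable $X\subseteq U$. A \emph{lattice} in $U$ is a discrete subgroup $L$ that is the kernel of a surjective $\bigvee$-definable homomorphism from $U$ onto a definable group.
\end{itemize}
\end{definition}

A lattice thus presents $U$ as a cover of a definable group. We shall see in Lemma~\ref{lem:criterion} that a discrete subgroup $L$ is a lattice exactly when $U=L+Y$ for some definable $Y\subseteq U$. By saturation, a definable subset of $U$ is contained in finitely many of the $X_i$; we use this in the following examples.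

\begin{example}\label{ex:basic}
Fix $e>0$ in $M$.
\begin{enumerate}
\item[(a)] If $U$ is definable, its discrete subgroups are its finite subgroups, and $\{0\}$ is a lattice.
\item[(b)] Let $G_e=\bigcup_{n\ge1}(-ne,ne)$. It is generated by $[-e,e]$. The subgroup $\mathbb Ze$ is discrete, because a definable subset of $G_e$ lies in some $(-ne,ne)$. The map that sends $u$ to the unique $y\in[0,e)$ with $u-y\in\mathbb Ze$ is a $\bigvee$-definable homomorphism onto the \emph{circle group} $[0,e)$ with addition modulo $e$. So $\mathbb Ze$ is a lattice, the analogue of $\mathbb Z\le\mathbb R$.
\item[(c)] By saturation there are $0<a_1<a_2<\cdots$ in $M$ with $a_{n+1}>ma_n$ for all $m,n\ge1$. Let $H=\bigcup_n(-a_n,a_n)$. A definable subset of $H$ lies in some $(-a_n,a_n)$ and generates a subgroup of $H$ contained in $(-a_{n+1},a_{n+1})$, so $H$ is not generated by a definable set. All multiples of an element of $(-a_n,a_n)$ lie in the definable set $(-a_{n+1},a_{n+1})$, so the only discrete subgroup of $H$ is $\{0\}$; it is not a lattice, since $H$ is not contained in any $(-a_n,a_n)$ and hence is not definable. So $H$ has no lattice.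
\item[(d)] The group $\mathbb Ze=\bigcup_n\{me:|m|\le n\}$ is generated by $\{e\}$ and has dimension $0$. It is not connected, since $\{0\}$ has small index. Its definable subsets are finite, so its lattices are the subgroups of finite index, which have rank $1$.
\end{enumerate}
The groups $G_e$ and $H$ are connected by Lemma~\ref{lem:convex}.
\end{example}

A definable set that is covered by a small family of definable sets is covered by finitely many of them. In this sense definable subsets of $U$ behave like compact sets, a group generated by a definable set is like a compactly generated group, and a lattice is like a cocompact discrete subgroup. A connected abelian Lie group is isomorphic to some $\mathbb R^k\times(\mathbb R/\mathbb Z)^l$, in which $\mathbb Z^k\times\{0\}$ is discrete and cocompact. One therefore expects that example (c) shows the only obstruction. This is Conjecture~3 of \cite{NSL}: \emph{every connected abelian $\bigvee$-definable group that is generated by a definable set admits a lattice.}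

\subsection*{Results}

\begin{theorem}\label{thm:A}
Let $U$ be a connected abelian $\bigvee$-definable group generated by a definable set. Then $U$ has a lattice $L\cong\mathbb Z^k$ with $k\le\dim U$. In particular, the conjecture holds.
\end{theorem}

Example~\ref{ex:basic}(c) shows that definable generation cannot be dropped, and (d) shows that the bound on the rank fails without connectedness. The second theorem is a complement that the conjecture does not require.

\begin{theorem}\label{thm:B}
Let $U$ be a connected abelian $\bigvee$-definable group.
\begin{enumerate}
\item[(1)] $U$ admits a lattice if and only if $U$ is generated by a definable set.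
\item[(2)] In that case there are $k=k(U)\le\dim U$ and a surjective homomorphism $\pi:U\to\mathbb R^k$ that maps definable subsets of $U$ to bounded sets, and such that preimages of bounded sets are contained in definable subsets of $U$. Every discrete subgroup $D\le U$ is isomorphic to $\mathbb Z^r\times(\text{finite})$ with $r\le k$, and $D$ is a lattice if and only if $r=k$. In particular, all lattices have rank $k$.
\item[(3)] For every $d\ge1$, every value $0\le k\le d$ occurs as $k(U)$ for some $U$ of dimension $d$.
\end{enumerate}
\end{theorem}

\subsection*{The method}

In $\mathbb R^k$ one finds a lattice greedily: take a discrete subgroup $L$ of maximal rank; if its span were proper, a vector $v$ outside the span would make $L+\mathbb Zv$ a discrete subgroup of larger rank. This argument uses scalars, and $U$ has none. It is not even evident that $U$ is divisible. What replaces the scalars is the following. Let $X=-X$ be a suitable definable generating set, let $\|u\|$ be the least number of elements of $X$ with sum $u$, and let $d=\dim U$. Then every $u\in U$ has a half $v$, that is $2v=u$, with $\|v\|\le\|u\|/2+4d$.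

The half is found by cutting a path from $0$ to $u$ into $d+1$ pieces and sharing the pieces between two players so that both receive the same total increment. Here is a case that can be done by hand. Let $U=M^2$ and $u=(3e,e)$, and let $\gamma$ go from $0$ to $u$ in four steps of length $e$: three to the right, then one up. One cut does not suffice: a cut at $\gamma(s)$ is fair only if $\gamma(s)=u-\gamma(s)$, and $u/2=(3e/2,e/2)$ is not on the path. Two cuts do. Cut at $(3e/2,0)$ and at $(3e,e/2)$. The three increments are $(3e/2,0)$, $(3e/2,e/2)$ and $(0,e/2)$; the first plus the third equals the second, and this common value is $u/2$. Two features of this construction survive in an arbitrary $U$. It only adds and subtracts points of the path. And it controls length: a step that is not cut (here the first and the third) goes whole to one player, so one of the players receives at most half of the steps, plus a number of fragments that is bounded in terms of $d$.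

That a fair division with $d$ cuts exists is a Borsuk--Ulam statement: the cuts and the assignment of the pieces are encoded by a point $x$ of a $d$-dimensional sphere, and the difference of the two shares is an odd function of $x$ with values in the $d$-dimensional group $U$. The same Borsuk--Ulam theorem bounds the rank of a free discrete subgroup by $d$. Since $M$ need not carry a field structure, we prove it without derivatives or triangulations, by following a curve of zeros.

Section~\ref{sec:prelim} recalls the background and Section~\ref{sec:top} puts a group topology on $U$. Section~\ref{sec:halving} states the Borsuk--Ulam theorem (Proposition~\ref{prop:BU}) and draws its consequences, from which Section~\ref{sec:A} deduces Theorem~\ref{thm:A}. Sections~\ref{sec:fibers} and~\ref{sec:BU} prove Proposition~\ref{prop:BU}; they use only Sections~\ref{sec:prelim} and~\ref{sec:top}. Section~\ref{sec:B} proves Theorem~\ref{thm:B}.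

\section{Background and first lemmas}\label{sec:prelim}

\subsection*{Saturation}
Besides the existence of generic points, recalled below, we use saturation in one form.
\begin{enumerate}
\item[(S)] If a definable set is covered by a small family of definable sets, it is covered by finitely many of them. Equivalently, a small family of definable sets with the finite intersection property has a common point.
\end{enumerate}
Countable sets are small, and so are a product of two small sets and the union of a small family of finite sets.

\subsection*{O-minimality}
The ordered group $M$ is abelian, divisible and densely ordered. It carries the order topology, and $M^n$ carries the product topology, which we call \emph{Euclidean}; $|\cdot|$ is the sup-norm on $M^n$, with values in $M$. An \emph{open box} is a product of bounded open intervals. For $x\in M$ put $x^\pm=\max(\pm x,0)$. For $w\in M^m$ and $t\ge0$ in $M$, the \emph{truncation} $[w]_t$ has coordinates $\max(-t,\min(t,w_i))$. It is continuous in $(w,t)$ and odd in $w$; $[w]_0=0$; $|[w]_t|\le|w|$; $[w]_t=w$ if $|w|\le t$; and $[w]_t\ne0$ if $w\ne0$ and $t>0$. In homotopies, truncation replaces the product $tw$, which $M$ does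 not have.

A \emph{cell} in $M$ is a point (type $(0)$) or an open interval (type $(1)$). If $C\subseteq M^n$ is a cell of type $(i_1,\dots,i_n)$, then the graph of a continuous definable $f:C\to M$ is a cell of type $(i_1,\dots,i_n,0)$, and a band $\{(x,y):x\in C,\ f(x)<y<g(x)\}$, where $f<g$ are continuous definable functions on $C$ or the constants $\mp\infty$, is a cell of type $(i_1,\dots,i_n,1)$. The dimension of the cell is $\sum i_j$, and the projection onto the coordinates with $i_j=1$ is a homeomorphism of the cell onto an open cell. We use the following facts from \cite{vdD}.
\begin{enumerate}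
\item[(O1)] \emph{Cell decomposition.} Given finitely many subsets of $M^n$ and maps on subsets of $M^n$, all definable over a set $A$, there is a partition of $M^n$ into finitely many $A$-definable cells such that each of the sets and domains is a union of cells, each map is continuous on each cell in its domain, and for $m<n$ the projections of the cells to the first $m$ coordinates form a partition of $M^m$ into cells.
\item[(O2)] \emph{Dimension.} The dimension of a definable set is the largest dimension of a cell contained in it, and $\dim\emptyset=-\infty$. It does not increase under definable maps, $\dim(X\cup Y)=\max(\dim X,\dim Y)$, and $\dim X\le0$ if and only if $X$ is finite. For definable $X\subseteq M^n\times M^m$ with fibers $X_\lambda=\{z:(\lambda,z)\in X\}$, the set of $\lambda$ with $X_\lambda$ infinite is definable of dimension at most $\dim X-1$.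
\item[(O3)] \emph{Frontier.} For nonempty definable $X$, the set $\operatorname{fr}(X)=\operatorname{cl}(X)\setminus X$ has dimension less than $\dim X$.
\item[(O4)] \emph{Definable choice.} A definable family of nonempty sets has a definable choice function, and a definable equivalence relation has a definable set of representatives.
\item[(O5)] A bounded definable map $(a,b)\to M^m$ has limits at $a$ and at $b$.
\item[(O6)] The image of a closed bounded definable set under a continuous definable map is closed and bounded.
\end{enumerate}
From (O1) we obtain the \emph{shrinking principle}: if $C\subseteq M^n$ is a nonempty open definable set, and finitely many definable subsets of $C$ and definable maps on $C$ are given, then there is an open box $C'\subseteq C$ that is contained in or disjoint from each of the sets and on which the maps are continuous. The box is disjoint from those sets that have dimension less than $n$.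

A definable set is \emph{definably connected} if it is not the union of two disjoint nonempty definable relatively open subsets. Intervals are definably connected, and so are continuous definable images of definably connected sets; in particular the intermediate value theorem holds for continuous definable functions. Any two points of a cell are joined inside the cell by a continuous definable map from an interval $[0,T]$, so cells are definably connected. This is seen by induction on $n$. In a graph, lift a path from the base. In a band, move each of the two points vertically to the graph of the continuous section $(f+g)/2$ (or $f+c$, $g-c$, $0$, with $c>0$, if a bound is infinite) and lift a path from the base to that graph.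

\subsection*{Generic points}
For a tuple $a$ and a small set $A$, let $\dim(a/A)$ be the dimension of $a$ over $A$ in the pregeometry given by algebraic closure; it is the least dimension of an $A$-definable set that contains $a$. It is additive, $\dim(ab/A)=\dim(a/Ab)+\dim(b/A)$; it does not increase when $A$ grows; and two tuples that are definable from each other over $A$ have the same dimension. A point $a$ of an $A$-definable set $C$ has $\dim(a/A)\le\dim C$ and is \emph{generic in $C$ over $A$} if equality holds. By saturation, every nonempty $A$-definable set has a generic point over $A$. An $A$-definable subset of $C$ that contains no generic point of $C$ over $A$ has dimension less than $\dim C$.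

\begin{lemma}\label{lem:generic}
Let $g$ be generic in the $A$-definable set $C$ over $A$. Every $A$-definable $D\subseteq C$ with $g\in D$ contains a neighborhood of $g$ in $C$, and every $A$-definable map $C\to M^m$ is continuous at $g$.
\end{lemma}

\begin{proof}
The set $D\cap\operatorname{cl}(C\setminus D)$ is $A$-definable and contained in $\operatorname{fr}(C\setminus D)$, so it has dimension less than $\dim C$ by (O3) and does not contain $g$. For the second statement, apply the first to the cell that contains $g$ in an $A$-definable decomposition of $C$ on whose cells the map is continuous.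
\end{proof}

\subsection*{Definable subsets of $U$}
Let $U=\bigcup_iX_i$ be an abelian $\bigvee$-definable group. If $Z,Z'\subseteq U$ are definable, each lies in finitely many $X_i$ by (S), so $+$ is definable on $Z\times Z'$ and $Z+Z'$ is definable. Negation is definable on $Z$ as well: the definable sets $\{z\in Z\cap X_i:\exists x\in X_j\ (z+x=0)\}$ cover $Z$, finitely many suffice, and negation is definable on each. For definable $X\ni0$ and an integer $N\ge0$, let $NX$ be the $N$-fold sum $X+\dots+X$, with $0X=\{0\}$; these sets increase with $N$.

If $U$ is connected and $\dim U=0$, then the $X_i$ are finite, $U$ is small, $\{0\}$ has small index, and $U=0$. Theorem~\ref{thm:A} and Theorem~\ref{thm:B}(1),(2) then hold with $k=0$. So only the case $\dim U\ge1$ needs a proof.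

\begin{lemma}\label{lem:criterion}
A discrete subgroup $L\le U$ is a lattice if and only if $U=L+Y$ for some definable $Y\subseteq U$.
\end{lemma}

\begin{proof}
Let $\phi:U\to\overline U$ be a surjective $\bigvee$-definable homomorphism onto a definable group, with kernel $L$. The definable sets $\phi(X_i)$ cover $\overline U$, so by (S) $\overline U=\phi(Y)$ for a finite union $Y$ of sets $X_i$. Then $U=L+Y$.

Conversely, let $U=L+Y$. The relation $y-y'\in L$ on $Y$ is definable, because it says that $y-y'$ lies in the finite set $L\cap(Y-Y)$. By (O4) it has a definable set of representatives $Y_0\subseteq Y$, which meets every coset of $L$ in exactly one point. Let $\phi(u)$ be the point of $Y_0$ in $u+L$, and put $y\oplus y'=\phi(y+y')$ for $y,y'\in Y_0$. Then $(Y_0,\oplus)\cong U/L$, and $\phi$ is a surjective homomorphism with kernel $L$. For definable $Z\subseteq U$, the graph of $\phi|_Z$ is $\{(z,y)\in Z\times Y_0:z-y\in L\cap(Z-Y_0)\}$, which is definable because $L\cap(Z-Y_0)$ is finite. Taking $Z=Y_0+Y_0$ shows that $\oplus$ is definable.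
\end{proof}

\begin{lemma}\label{lem:convex}
Let $U=G_1\times\dots\times G_d\subseteq M^d$ be a $\bigvee$-definable group under the addition of $M^d$, where the $G_j$ are convex subgroups of $M$. Then $U$ is connected.
\end{lemma}

\begin{proof}
Let $W=\bigcup_iW_i$ be a $\bigvee$-definable subgroup of small index. Let $G\ne0$ be one of the factors, identified with the intersection of $U$ with a coordinate axis. Then $W\cap G$ has small index in $G$ and is the union of the definable sets $W_i'=W_i\cap G$, the intersections of the $W_i$ with the axis. Let $c>0$ in $G$ and $Z=[0,c]\subseteq G$. The sets $Z\cap(a+W'_i)$, with $a$ ranging over representatives of the cosets of $W\cap G$ in $G$, cover $Z$, and by (S) finitely many of them do. Hence $Z\cap W$ is definable, as the union of those finitely many sets with $a\in W$. Also, one of the finitely many sets is infinite and so contains an interval; taking differences, $W\cap G\supseteq(-\delta,\delta)$ for some $\delta>0$. Then all cosets of $W\cap G$ in $G$ are open, so $Z\cap W\ni0$ and $Z\setminus W$ are both open in $Z$. As $Z$ is definably connected, $Z\subseteq W$. Since $c$ was arbitrary, $G\subseteq W$ for each factor, and $W=U$.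
\end{proof}

\section{Topology, paths and length}\label{sec:top}

Let $U=\bigcup_iX_i$ be an abelian $\bigvee$-definable group with $d=\dim U\ge1$. The Euclidean topology need not make $U$ a topological group: in the circle group, addition of $e/2$ is discontinuous at $e/2$. By Lemma~\ref{lem:generic}, however, the group operations are continuous at generic points. So we take the Euclidean neighborhoods of a generic point and translate them to $0$. The result is the Peterzil--Starchenko topology; we include a proof of its properties.

Let $A_0$ be a small set over which all $X_i$ and the restrictions of $+$ are definable. A definable subset of dimension $d$ lies in finitely many $X_i$, so some $X_i$ has dimension $d$ and contains an $A_0$-definable cell $C_0$ of dimension $d$, which we fix. A \emph{generic pair over $A$}, for small $A\supseteq A_0$, is a pair $(C,g)$ with $C\subseteq U$ an $A$-definable set of dimension $d$ and $g$ generic in $C$ over $A$. Let $\mathcal N(C,g)$ be the family of all $V\subseteq U$ such that $g+V\supseteq C\cap B$ for some open box $B\ni g$. It is a filter, and the intersection of its members is $\{0\}$.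

\begin{proposition}\label{prop:top}
There is a Hausdorff group topology $\mathfrak t$ on $U$ such that, for every generic pair $(C,g)$, the $\mathfrak t$-neighborhoods of $g$ are exactly the subsets of $U$ that contain $C\cap B$ for some open box $B\ni g$.
\end{proposition}

\begin{proof}
\emph{Step 1: $\mathcal N(C,g)$ is the same filter $\mathcal N$ for all generic pairs.} First let $(C,g)$ and $(C',g')$ be generic pairs over the same $A$, with $g'$ generic in $C'$ over $Ag$, so that $\dim(gg'/A)=2d$. Put $h=g'-g$. Each of $(g,h)$ and $(g',h)$ is interdefinable with $(g,g')$ over $A$, and $\dim(h/A)\le d$ because $h$ lies in the $A$-definable subset $C'-C$ of $U$. By additivity, $\dim(g/Ah)$ and $\dim(g'/Ah)$ are at least $d$, so $g$ and $g'$ are generic in $C$ and $C'$ over $Ah$. By Lemma~\ref{lem:generic}, the set $\{x\in C:x+h\in C'\}$ contains a neighborhood of $g$ in $C$, and $x\mapsto x+h$ is continuous at $g$ for the Euclidean topology. If $g'+V\supseteq C'\cap B'$ with $B'\ni g'$, then every $x\in C$ near $g$ has $x+h\in C'\cap B'$, so $x\in g'-h+V=g+V$. Thus $\mathcal N(C',g')\subseteq\mathcal N(C,g)$, and the same argument with $x'\mapsto x'-h$ at $g'$ gives the reverse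 inclusion. For arbitrary generic pairs $(C,g)$ over $A$ and $(C',g')$ over $A'$, take $g''$ generic in $C_0$ over $AA'gg'$ and compare each of them with $(C_0,g'')$.

\emph{Step 2: for $V\in\mathcal N$ there is $W\in\mathcal N$ with $W-W\subseteq V$.} Let $(g_1,g_2,g_3)$ be generic in $C_0^3$ over $A_0$, and put $Z=C_0-C_0+C_0$ and $z=g_1-g_2+g_3$. Since $z$ and $g_1$ are interdefinable over $A_0g_2g_3$, we have $\dim(z/A_0)\ge d$, so $(Z,z)$ is a generic pair over $A_0$. By Step 1, $z+V\supseteq Z\cap B$ for some box $B\ni z$. The point $(g_1,g_2)$ is generic in $C_0^2$ over $A_0g_3$, so $(x,y)\mapsto x-y+g_3$ is continuous there, and there are boxes $B_1\ni g_1$, $B_2\ni g_2$ with $(C_0\cap B_1)-(C_0\cap B_2)+g_3\subseteq z+V$. Let $W=\big((C_0\cap B_1)-g_1\big)\cap\big((C_0\cap B_2)-g_2\big)$, a member of $\mathcal N$ by Step 1. For $w,w'\in W$ write $w=x-g_1$, $w'=y-g_2$ with $x\in C_0\cap B_1$, $y\in C_0\cap B_2$; then $w-w'=(x-y+g_3)-z\in V$.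

On an abelian group, a filter whose members contain $0$ and which has the property of Step 2 is the filter of neighborhoods of $0$ of a unique group topology, and this topology is Hausdorff when the intersection of the filter is $\{0\}$. The neighborhoods of $g$ are the sets $g+V$ with $V\in\mathcal N=\mathcal N(C,g)$.
\end{proof}

Fix $g_0$ generic in $C_0$ over $A_0$ and let $A_1=A_0g_0$. The sets $(C_0\cap B)-g_0$, for open boxes $B\ni g_0$, form a uniformly $A_1$-definable basis of neighborhoods of $0$. Quantifying over boxes, we can therefore express local properties of $\mathfrak t$ by formulas. For instance, if $f:Z\to U$ is a map definable over $A\supseteq A_1$, the set of points at which $f$ is continuous is $A$-definable.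

From now on $U$ carries the topology $\mathfrak t$, while the domains of maps into $U$ are definable subsets of some $M^m$ with the Euclidean topology. Sums and negatives of continuous definable maps $Z\to U$ are continuous and definable, and their zero sets are closed in $Z$ because $U$ is Hausdorff. The next lemma says that $U$ looks like $M^d$ near $0$.

\begin{lemma}\label{lem:chart}
There are $\theta>0$ in $M$ and a definable map $\psi:(-\theta,\theta)^d\to U$ with $\psi(0)=0$ that is a homeomorphism onto an open subset $V$ of $U$.
\end{lemma}

\begin{proof}
Let $p:C_0\to M^d$ be the coordinate projection that is a homeomorphism onto an open cell. Let $C^*$ be the set of $c\in C_0$ whose $\mathfrak t$-neighborhoods are exactly the sets that contain some $C_0\cap B$ with $B\ni c$. It is $A_1$-definable, and it contains any $g$ generic in $C_0$ over $A_1$ by Proposition~\ref{prop:top}. By Lemma~\ref{lem:generic} it contains a Euclidean neighborhood of $g$ in $C_0$. So for small $\theta$ the cube $Q=p(g)+(-\theta,\theta)^d$ lies in $p(C_0)$ and $V_1=p^{-1}(Q)\subseteq C^*$. The set $V_1$ is Euclidean open in $C_0$, so it is a $\mathfrak t$-neighborhood of each of its points, and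 the two topologies agree on it. Put $\psi(w)=p^{-1}(p(g)+w)-g$ and $V=V_1-g$.
\end{proof}

\begin{lemma}\label{lem:cells}
Every definable $X\subseteq U$ is a finite disjoint union of cells on each of which the inclusion into $U$ is continuous.
\end{lemma}

\begin{proof}
We use induction on $\dim X$. Let $X\neq\emptyset$ be definable over a small $A\supseteq A_1$. Let $x$ be generic in $X$ over $A$, let $g$ be generic in $C_0$ over $Ax$, and put $h=g-x$. Then $\dim(xh/A)=\dim(xg/A)=\dim X+d$ and $\dim(h/A)\le d$, so $x$ is generic in $X$ over $Ah$. By Lemma~\ref{lem:generic}, $x'+h\in C_0$ for $x'\in X$ near $x$, and $x'\mapsto x'+h$ is continuous at $x$ as a map into $C_0$ with the Euclidean topology. Its value at $x$ is $g$ and $(C_0,g)$ is a generic pair, so it is continuous at $x$ as a map into $U$. Translating by $-h$, we see that the inclusion $X\to U$ is continuous at $x$. Hence the $A$-definable set $D$ of points of discontinuity of the inclusion contains no generic point of $X$, and $\dim D<\dim X$. Partition $X\setminus D$ into cells and apply the induction hypothesis to $D$.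
\end{proof}

A \emph{path} is a continuous definable map $\gamma:[0,T]\to U$, with $T>0$ in $M$. Translates, negatives and reverses of paths are paths, and paths on $[0,T]$ and $[0,T']$ with matching endpoints concatenate to a path on $[0,T+T']$. Any two points of a cell as in Lemma~\ref{lem:cells} are joined by a path inside the cell. The next lemma is the way connectedness enters the proof of Theorem~\ref{thm:A}.

\begin{lemma}\label{lem:paths}
If $U$ is connected, any two points of $U$ are joined by a path.
\end{lemma}

\begin{proof}
The set $U_0$ of points joined to $0$ by a path is a subgroup: if $\gamma,\gamma'$ go from $0$ to $u,u'$, follow $\gamma$ by $u-\gamma'$ to reach $u-u'$. Two points are joined by a path if and only if they lie in the same coset of $U_0$. Decompose each $X_i$ as in Lemma~\ref{lem:cells}. This gives a small family of cells that covers $U$, each of which lies in one coset. So $U_0$ is a union of a small family of definable sets and has small index, and $U_0=U$.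
\end{proof}

Call a definable $X\subseteq U$ \emph{good} if $0\in X=-X$ and every $x\in X$ is joined to $0$ by a path inside $X$.

\begin{lemma}\label{lem:good}
If $U$ is connected and generated by a definable set, it is generated by a good set.
\end{lemma}

\begin{proof}
Decompose a definable generating set into cells as in Lemma~\ref{lem:cells}. Add to it the point $0$ and, for each cell, the image of a path from $0$ to a point of the cell. Every point of the resulting set $X'$ is joined to $0$ inside $X'$, and $X=X'\cup-X'$ is good.
\end{proof}

Let $X$ be a good set that generates $U$, so that $U=\bigcup_NNX$. The \emph{length} $\|u\|$ of $u\in U$ is the least integer $N\geq 0$ with $u\in NX$. Then $\|u+v\|\le\|u\|+\|v\|$ and $\|{-u}\|=\|u\|$. The balls $\{u:\|u\|\le N\}=NX$ are definable, and by (S) every definable subset of $U$ lies in one of them. So a subgroup is discrete if and only if it meets each ball in a finite set. This is what definable generation is used for.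

\section{Odd maps and halving}\label{sec:halving}

For $a>0$ in $M$ let $\Sigma_a=\{x\in M^{d+1}:|x|=a\}$, the boundary of a cube; this is our $d$-dimensional sphere. Points are written $x=(x_0,\dots,x_d)$.

\begin{proposition}[Borsuk--Ulam theorem in $U$]\label{prop:BU}
Let $U$ be an abelian $\bigvee$-definable group with $d=\dim U\ge1$, and let $a,b>0$ in $M$. Let $h:\Sigma_a\times[0,b]\to U$ be definable and continuous, with $h(-x,s)=-h(x,s)$ and $h(x,0)=0$ for all $x,s$. Then $h(x,b)=0$ for some $x\in\Sigma_a$.
\end{proposition}

The proof is given in Section~\ref{sec:BU}.

\begin{remark}\label{rem:BU}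
For $U=M^d$, where $\mathfrak t$ is the Euclidean topology, this is the familiar statement that an odd continuous definable $f:\Sigma_a\to M^d$ has a zero: $f$ is bounded by some $b>0$ by (O6), and $h(x,s)=[f(x)]_s$ joins $0$ to $f$. For general $U$ the homotopy is a real hypothesis: in the circle group the constant map with value $e/2$ is odd and has no zero. The dimension of the sphere cannot be lowered: for $U=M^{d}$ and $x\in M^d$ with $|x|=a$, the map $h(x,s)=[x]_s$ has no zero at $s=a$.
\end{remark}

In this section $U$ is an abelian $\bigvee$-definable group with $d=\dim U\ge1$.

\begin{lemma}[fair division of a path]\label{lem:split}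
Let $\gamma:[0,T]\to U$ be a path with $\gamma(0)=0$. There are $0=s_{-1}\le s_0\le\dots\le s_d=T$ and signs $\epsilon_0,\dots,\epsilon_d\in\{+,-\}$ such that the elements
\[P_\pm=\sum_{\epsilon_i=\pm}\big(\gamma(s_i)-\gamma(s_{i-1})\big)\]
satisfy $P_+=P_-$. Consequently $2P_+=2P_-=\gamma(T)$.
\end{lemma}

\begin{proof}
A point $x\in\Sigma_T$ encodes a division: $|x_i|$ is the length of the $i$-th piece, cut off at the end of the path, and the sign of $x_i$ names the player who receives it. Precisely, let $s_{-1}(x)=0$ and $s_i(x)=\min(T,|x_0|+\dots+|x_i|)$; then $s_d(x)=T$ because some $|x_i|$ equals $T$. The homotopy comes from stopping the path at time $s$. For $s\in[0,T]$ put $\gamma_s(t)=\gamma(\min(t,s))$ and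
\[h(x,s)=\sum_{i=0}^d\operatorname{sgn}(x_i)\,b_i(x,s),\qquad b_i(x,s)=\gamma_s(s_i(x))-\gamma_s(s_{i-1}(x)).\]
Each $b_i$ is continuous, even in $x$, and zero when $x_i=0$ or $s=0$. The product $\operatorname{sgn}(x_i)b_i$ is continuous where $x_i\ne0$, and also where $x_i=0$, since there $b_i$ tends to $0$ and $0$ has a basis of symmetric neighborhoods. So $h$ is continuous and odd in $x$, and $h(x,0)=0$. By Proposition~\ref{prop:BU}, $h(x,T)=0$ for some $x$. Let $s_i=s_i(x)$, and let $\epsilon_i$ be the sign of $x_i$, with $\epsilon_i=+$ if $x_i=0$, in which case the $i$-th increment is $0$. Then $P_+-P_-=h(x,T)=0$, and $P_++P_-=\gamma(T)$ by telescoping. Both identities rearrange the increments, which is where commutativity is used.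
\end{proof}

\begin{lemma}[halving with bounds]\label{lem:halving}
Suppose that $U$ is generated by a good set $X$, with length $\|\cdot\|$. For every $u\in U$ there is $v$ with $2v=u$ and $\|v\|\le\|u\|/2+4d$. For every $u\in U$ and $J\ge0$ there is $w$ with
\[2^Jw=u\qquad\text{and}\qquad\|w\|\le\|u\|/2^J+8d.\]
\end{lemma}

\begin{proof}
Let $N=\|u\|$; if $N=0$ take $v=0$. Otherwise write $u=x_1+\dots+x_N$ with $x_l\in X$, let $\gamma_l$ be a path in $X$ from $0$ to $x_l$, and let $\gamma$ be the concatenation of the paths $x_1+\dots+x_{l-1}+\gamma_l$, $l=1,\dots,N$. The domain of $\gamma$ is thereby divided into $N$ segments. Apply Lemma~\ref{lem:split} to $\gamma$, and refine each increment $\gamma(s_i)-\gamma(s_{i-1})$ into a telescoping sum along the endpoints of segments that lie between $s_{i-1}$ and $s_i$. A segment with none of the $d$ cut points $s_0,\dots,s_{d-1}$ in its interior lies in one interval $[s_{i-1},s_i]$ and contributes its $x_l$ to $P_+$ or to $P_-$; say $N_\pm$ such segments contribute to $P_\pm$, so $N_++N_-\le N$. At most $d$ segments are cut, by at most $d$ points, so they fall into at most $2d$ fragments. A fragment contributes an element $\gamma_l(t')-\gamma_l(t)\in X-X=2X$.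 Hence $\|P_\pm\|\le N_\pm+4d$, and we take for $v$ the one of $P_+,P_-$ with the smaller $N_\pm$.

The second statement follows by induction on $J$: if $\|w\|\le\|u\|/2^J+8d$, then $w$ has a half of length at most $\|u\|/2^{J+1}+4d+4d$.
\end{proof}

The halves produced by Lemma~\ref{lem:split} stay in any subgroup that contains the path. This limits the torsion.

\begin{lemma}\label{lem:subgroup}
Let $G\le U$ be any subgroup and let $u$ be the endpoint of a path in $G$ from $0$. Then for each $j\geq 0$ there is $w\in G$ with $2^jw=u$.
\end{lemma}

\begin{proof}
Let $\gamma$ be the path and apply Lemma~\ref{lem:split}. For each $i$ with $\epsilon_i=+$ and $s_{i-1}<s_i$, the map $t\mapsto\gamma(s_{i-1}+t)-\gamma(s_{i-1})$ on $[0,s_i-s_{i-1}]$ is a path in $G$ from $0$ to the $i$-th increment. Concatenating translates of these paths by partial sums gives a path in $G$ from $0$ to $P_+$ (a constant path if there is no such $i$). So $P_+$ is a half of $u$ that satisfies the same hypothesis as $u$, and we iterate.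
\end{proof}

Let $U[2^j]=\{u\in U:2^ju=0\}$ and $U[2^\infty]=\bigcup_jU[2^j]$.

\begin{lemma}\label{lem:torsion}
If $U$ is connected and generated by a definable set, then $U[2^\infty]$ is countable.
\end{lemma}

\begin{proof}
Let $X$ be a good generating set. It suffices to show that each definable set $U[2^j]\cap NX$ is finite. If it is infinite, then by Lemma~\ref{lem:cells} it contains a cell of positive dimension with continuous inclusion, and hence a path between two distinct points. Translating, we obtain a path in $G=U[2^j]$ from $0$ to some $u\ne0$. By Lemma~\ref{lem:subgroup}, $u=2^jw$ with $w\in G$, so $u=0$, a contradiction.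
\end{proof}

The second application of Proposition~\ref{prop:BU} bounds ranks. If $u_0,\dots,u_d$ are given, join them to $0$ by paths and extend $(m_0,\dots,m_d)\mapsto\sum m_iu_i$ to an odd continuous map on a large cube in $M^{d+1}$. This map has a zero on the boundary of the cube, and rounding the zero gives a combination with large coefficients that lies in a fixed definable set.

\begin{lemma}\label{lem:rank}
If $U$ is connected, a free abelian discrete subgroup of $U$ has rank at most $d$.
\end{lemma}

\begin{proof}
Otherwise, since subgroups of discrete subgroups are discrete, there are $u_0,\dots,u_d$ that freely generate a discrete subgroup $L$. By Lemma~\ref{lem:paths} there are paths $\gamma_i:[0,T]\to U$ from $0$ to $u_i$; a common $T$ is obtained by extending the shorter paths by constants. The set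
\[D=\Big\{\sum_{i=0}^d\epsilon_i\gamma_i(r_i):\epsilon_i=\pm1,\ r_i\in[0,T]\Big\}\]
is definable and $D=-D$. Fix an integer $N\ge1$. Let $\hat\gamma_i:[-NT,NT]\to U$ be the odd map with $\hat\gamma_i(mT+r)=mu_i+\gamma_i(r)$ for $0\le m<N$ and $0\le r\le T$. The formulas agree at the multiples of $T$, because $\gamma_i(T)=u_i$ and $\gamma_i(0)=0$, so $\hat\gamma_i$ is well defined, definable and continuous. The map $h(x,s)=\sum_i\hat\gamma_i([x_i]_s)$ on $\Sigma_{NT}\times[0,NT]$ satisfies the hypotheses of Proposition~\ref{prop:BU}, so there is $x$ with $|x|=NT$ and $\sum_i\hat\gamma_i(x_i)=0$. Write $|x_i|=m_iT+r_i$ with integers $0\le m_i\le N$ and $0\le r_i<T$. Then $\max_im_i=N$, and $\hat\gamma_i(x_i)=\epsilon_i(m_iu_i+\gamma_i(r_i))$ for signs $\epsilon_i$; this includes the case $|x_i|=NT$, where $\hat\gamma_i(NT)=Nu_i$ and $r_i=0$. Hence $\sum_i\epsilon_im_iu_i=-\sum_i\epsilon_i\gamma_i(r_i)\in L\cap D$. By freeness, the elements obtained for different $N$ are distinct. So $L\cap D$ is infinite, a contradiction.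
\end{proof}

\section{Existence of a lattice}\label{sec:A}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
We may assume $d=\dim U\ge1$. Let $X$ be a good generating set (Lemma~\ref{lem:good}) with length $\|\cdot\|$. By Lemma~\ref{lem:rank} there is a finitely generated free discrete subgroup $L\le U$ of maximal rank $k$, and $0\le k\le d$. We show that $U=L+Y'$ for a definable $Y'$; then $L\cong\mathbb Z^k$ is a lattice by Lemma~\ref{lem:criterion}.

The role of the span of $L$ is played by the subgroup
\[S=\{s\in U:2^js\in L\text{ for some }j\ge0\}.\]
In $\mathbb R^k$ the distance from $nv$ to the span of $L$ is $n$ times the distance from $v$. Step 1 is a coarse form of this fact.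

\emph{Step 1: if $v\in U$, $n\ge1$ and $nv\in L+nX$, then $v\in S+cX$, where $c=8d+2$.} We can divide only by powers of $2$, so we first pass from $n$ to a large power of $2$. Let $nv=\lambda+y$ with $\lambda\in L$ and $\|y\|\le n$. Choose $J$ with $2^J\ge n\|v\|$ and write $2^J=qn+r$ with $0\le r<n$. Then
\[2^Jv=q\lambda+z,\qquad z=qy+rv,\qquad\|z\|\le qn+n\|v\|\le2\cdot2^J.\]
By Lemma~\ref{lem:halving} there is $w$ with $2^Jw=z$ and $\|w\|\le2+8d=c$. Then $2^J(v-w)=q\lambda\in L$, so $v-w\in S$.

\emph{Step 2: $U=S+cX$.} Suppose $v\notin S+cX$. By Step 1, $nv\notin L+nX$ for all $n\ge1$. Since $L+mX$ is symmetric and increases with $m$, it follows that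
\begin{equation}\label{eq:far}
n\in\mathbb Z\setminus\{0\},\quad nv\in L+mX\quad\Longrightarrow\quad|n|<m.
\end{equation}
With $m=0$ this shows that $nv\notin L$ for $n\ne0$, so $L+\mathbb Zv$ is free of rank $k+1$. It is discrete. Indeed, if $\lambda+nv\in mX$ with $\lambda\in L$, then $|n|\le m$ by \eqref{eq:far}, and for each such $n$ the element $\lambda$ lies in the finite set $L\cap(mX-nv)$. This contradicts the maximality of $k$.

\emph{Step 3: $S\subseteq L+U[2^\infty]+(K+8d)X$}, where $u_1,\dots,u_k$ is a basis of $L$ and $K=\sum_i\|u_i\|$. Let $2^js=\sum n_iu_i$ and $n_i=2^jq_i+r_i$ with $0\le r_i<2^j$. Then $\|\sum r_iu_i\|\le2^jK$, so by Lemma~\ref{lem:halving} there is $w$ with $2^jw=\sum r_iu_i$ and $\|w\|\le K+8d$. Hence $2^j(s-\sum q_iu_i-w)=0$, that is, $s-\sum q_iu_i-w\in U[2^\infty]$.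

\emph{Step 4: removing the torsion.} By Steps 2 and 3, $U=L+U[2^\infty]+Y$ with $Y=(K+8d+c)X$ definable. The group $L+U[2^\infty]$ need not be discrete, as the circle group shows, but it is countable by Lemma~\ref{lem:torsion}, and this is enough for saturation. The definable set $Y+X$ is covered by the countably many definable sets $\mu+Y$ with $\mu\in L+U[2^\infty]$. By (S), $Y+X\subseteq F+Y$ for a finite $F\subseteq L+U[2^\infty]$. Then $F\subseteq L+T_0$ for a finitely generated subgroup $T_0$ of the torsion group $U[2^\infty]$, and $T_0$ is finite. The set $Y'=Y+T_0$ is definable, and
\[Y'+X=T_0+Y+X\subseteq T_0+F+Y\subseteq L+T_0+Y=L+Y'.\]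
So $L+Y'$ contains $0$ and is closed under adding elements of $X$. Since $U=\bigcup_NNX$, we get $U=L+Y'$.
\end{proof}

\section{Generic fibers of a definable manifold}\label{sec:fibers}

We turn to the proof of Proposition~\ref{prop:BU}. The plan is to connect $h(\cdot,b)$, by a homotopy $F$ of odd maps, to a standard odd map with exactly two zeros, and to follow the zeros through the cylinder $\Sigma_a\times[0,b']$. If the zero set of $F$ is a curve, the branch that starts at one of the two zeros must end somewhere. If $h(\cdot,b)$ has no zero, it can only end at the other of the two zeros. It is then an arc that the antipodal map sends to itself, so the antipodal map has a fixed point, which is absurd (Figure~\ref{fig:cylinder}).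

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\draw (0,0)--(8,0);
\draw (0,3)--(8,3);
\draw[dashed] (0,0)--(0,3);
\draw[dashed] (8,0)--(8,3);
\draw[very thick] (2,0) .. controls (2,2.5) and (3.5,0) .. (3.2,3);
\draw[very thick] (6,0) .. controls (6,2.5) and (7.5,0) .. (7.2,3);
\draw[very thick] (0.9,1.9) circle (0.4);
\draw[very thick] (4.9,1.9) circle (0.4);
\fill (2,0) circle (0.08);
\fill (6,0) circle (0.08);
\node[right] at (8,0) {$s=0$};
\node[right] at (8,3) {$s=b'$};
\end{tikzpicture}
\caption{The zero set of a homotopy of odd maps on the cylinder $\Sigma_a\times[0,b']$ for $d=1$, schematically. The dashed edges are identified, and the antipodal map, the horizontal shift by half the width, preserves the zero set. An arc joining the two zeros on the bottom edge would be mapped to itself and would contain a fixed point of the shift. So the arcs that start at the bottom reach the top.}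
\label{fig:cylinder}
\end{figure}

The difficulty is that the zero set of a given $F$ need not be a curve. We shall let $F$ depend on a parameter $\lambda$ in an $n$-dimensional box, in such a way that the total zero set $E$ is visibly a manifold of dimension $n+1$. This section shows that some fiber $E_\lambda$ is then a curve. Not every fiber is: the graph $\lambda=|x|-|y|$ is homeomorphic to $M^2$, and four branches of its fiber over $\lambda=0$ meet at the origin.

\begin{proposition}\label{prop:fibers}
Let $n\ge1$, let $\Lambda\subseteq M^n$ be an open box, and let $\partial E\subseteq E\subseteq\Lambda\times M^m$ be definable sets such that: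
\begin{enumerate}
\item[(a)] all fibers $E_\lambda$ are closed in $M^m$ and contained in one bounded set;
\item[(b)] $E$ is covered by finitely many relatively open definable sets $O$, each with a definable homeomorphism $\Phi_O$ either onto an open subset of $M^{n+1}$, and then $O\cap\partial E=\emptyset$ (chart of the first kind), or onto a relatively open subset of $M^n\times[0,\infty)$, and then $O\cap\partial E=\Phi_O^{-1}(M^n\times\{0\})$ (chart of the second kind).
\end{enumerate}
Then there are $\lambda_0\in\Lambda$, a finite set $P\supseteq(\partial E)_{\lambda_0}$ and finitely many continuous injective definable maps $q_j:[l_j,r_j]\to M^m$, $l_j<r_j$, such that $E_{\lambda_0}$ is the disjoint union of $P$ and the open arcs $q_j((l_j,r_j))$, all endpoints $q_j(l_j),q_j(r_j)$ lie in $P$, each point of $P\setminus(\partial E)_{\lambda_0}$ is an endpoint of exactly two arcs, and each point of $(\partial E)_{\lambda_0}$ is an endpoint of exactly one arc.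
\end{proposition}

Over a small box, cell decomposition makes the fibers into a family of finite graphs of constant shape. The vertices sweep out $n$-dimensional sheets in $E$, and the ends of arcs at a vertex sweep out $(n+1)$-dimensional collars along the sheet. We count the collars by counting the sides of the sheet in the manifold $E$: two in the interior, one on the boundary. For this the collars must approach the sheet uniformly in $\lambda$, not only fiber by fiber; this is the content of the next lemma.

\begin{lemma}\label{lem:joint}
Let $C\subseteq M^n$ be nonempty, open and definable, let $l<r$ be continuous definable functions $C\to M$, and let $q$ be a bounded continuous definable map from $\{(\lambda,t):\lambda\in C,\ l(\lambda)<t<r(\lambda)\}$ to $M^m$, one fixed coordinate of which equals $t$. Extend $q$ to $\bar q$ on $\{(\lambda,t):\lambda\in C,\ l(\lambda)\le t\le r(\lambda)\}$ by the limits of $q(\lambda,\cdot)$ at $l(\lambda)$ and $r(\lambda)$. Then $\bar q$ is continuous over some open box $C'\subseteq C$.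
\end{lemma}

\begin{proof}
The set $Q=\{(\lambda,q(\lambda,t))\}$ has dimension at most $n+1$, so $\dim\operatorname{fr}(Q)\le n$ by (O3), and by (O2) the set of $\lambda$ with $\operatorname{fr}(Q)_\lambda$ infinite has dimension less than $n$. Let $C'\subseteq C$ be an open box disjoint from it and let $\lambda_1\in C'$. We show that $\bar q$ is continuous at $(\lambda_1,l(\lambda_1))$; the right end is symmetric.

For small $\delta>0$ we have $l+\delta<r$ on the box $|\lambda-\lambda_1|<\delta$, and the cell $D_\delta=\{(\lambda,t):|\lambda-\lambda_1|<\delta,\ l(\lambda)<t<l(\lambda)+\delta\}$ lies in the domain of $q$. Let $K_\delta=\operatorname{cl}(q(D_\delta))$ and $K=\bigcap_\delta K_\delta$. The sets $K_\delta$ decrease as $\delta\to0$, and $z_1=\bar q(\lambda_1,l(\lambda_1))$ lies in $K$. If $z\in K$, then $(\lambda_1,z)\in\operatorname{cl}(Q)$, and the $t$-coordinate of $z$ is $l(\lambda_1)$ by continuity of $l$, so $(\lambda_1,z)\notin Q$. Thus $K\subseteq\operatorname{fr}(Q)_{\lambda_1}$ is finite.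

Let $G\supseteq K$ be open and definable. Then $K_\delta\subseteq G$ for small $\delta$. Otherwise (O4) gives a definable curve $z(\delta)\in K_\delta\setminus G$, which is bounded; its limit as $\delta\to0$ exists by (O5), lies in every closed set $K_{\delta'}$, and lies outside $G$, which contradicts $K\subseteq G$. Take for $G$ a union of disjoint open boxes, one around each point of $K$. For small $\delta$ the definably connected set $q(D_\delta)$ lies in a single box, while every box meets $q(D_\delta)$ because it contains a point of $K_\delta$. So $K=\{z_1\}$, and every open box around $z_1$ contains some $K_\delta$. Finally, $\bar q$ maps $\{(\lambda,t):|\lambda-\lambda_1|<\delta,\ l(\lambda)\le t<l(\lambda)+\delta\}$ into $K_\delta$, and this set is a neighborhood of $(\lambda_1,l(\lambda_1))$ in the domain of $\bar q$.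
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:fibers}]
\emph{Step 1: vertices and arcs.} By (b), $\dim E\le n+1$ and $\dim\partial E\le n$. Take a cell decomposition of $M^{n+m}$ in which $\Lambda\times M^m$, $E$ and $\partial E$ are unions of cells, and let $C\subseteq\Lambda$ be an open cell of the induced decomposition of $M^n$. A cell contained in $E$ that projects onto $C$ has dimension $n$ or $n+1$. In the first case it is the graph $\Gamma_i$ of a continuous $p_i:C\to M^m$, a \emph{vertex}, and it is contained in $\partial E$ or disjoint from it. In the second case it is an \emph{arc}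
\[Q_j=\{(\lambda,q_j(\lambda,t)):\lambda\in C,\ l_j(\lambda)<t<r_j(\lambda)\},\]
where $t$ is one fixed coordinate of $q_j(\lambda,t)$, the maps $q_j,l_j,r_j$ are continuous, $l_j$ and $r_j$ are finite by (a), and $Q_j\cap\partial E=\emptyset$ since $\dim\partial E\le n$. By (a) and (O5), the limits of $q_j(\lambda,\cdot)$ at $l_j(\lambda)$ and $r_j(\lambda)$ exist and lie in $E_\lambda$.

Such a limit may lie on another arc. By the shrinking principle we replace $C$ by an open box on which each limit, as a function of $\lambda$, is either a fixed vertex $p_i(\lambda)$ or of the form $q_{j'}(\lambda,\tau(\lambda))$ with $j'$ fixed and $\tau$ continuous, $l_{j'}<\tau<r_{j'}$, and on which any two of the functions $\tau$ that belong to the same arc are equal everywhere or strictly ordered everywhere. Subdivide the arcs along the functions $\tau$, and declare the maps $q_{j'}(\cdot,\tau(\cdot))$ to be new vertices; they avoid $\partial E$. Then shrink $C$ again, by Lemma~\ref{lem:joint}, so that all extensions $\bar q_j$ are continuous. Now the part of $E$ over $C$ is the disjoint union of finitely many vertices $\Gamma_i$ and arcs $Q_j$; each \emph{end} of an arc (left or right) is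 \emph{at} one vertex $p_i$, meaning for a left end that $\bar q_j(\lambda,l_j(\lambda))=p_i(\lambda)$ for all $\lambda\in C$; and the part of $\partial E$ over $C$ is a union of vertices. For any $\lambda_0\in C$, the set $P=\{p_i(\lambda_0)\}$ and the maps $\bar q_j(\lambda_0,\cdot)$ have all the required properties except possibly the count of ends; they are injective because $t$ is a coordinate, so the two ends of an arc are at different vertices.

We record a consequence of continuity. If $W\subseteq C$ is an open box and $l_j\le l'\le r'\le r_j$ are continuous on $W$, then
\begin{equation}\label{eq:closed}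
\{(\lambda,\bar q_j(\lambda,t)):\lambda\in W,\ l'(\lambda)\le t\le r'(\lambda)\}\ \text{ is closed in }W\times M^m,
\end{equation}
because it consists of the $(\lambda,z)$ whose $t$-coordinate $z_*$ satisfies $l'(\lambda)\le z_*\le r'(\lambda)$ and $z=\bar q_j(\lambda,z_*)$. Likewise each $\Gamma_i$ is closed in $C\times M^m$.

\emph{Step 2: choice of $\lambda_0$.} We want each interior vertex to be, in a chart, a graph with two sides. Let $\Gamma_i\cap\partial E=\emptyset$, let $O$ be a chart, and partition $\Gamma'=\Phi_O(\Gamma_i\cap O)\subseteq M^{n+1}$, a set of dimension at most $n$, into cells. Let $\Gamma''\subseteq\Gamma'$ be the set of points that lie in a cell of dimension less than $n$ or in the frontier of one of the cells; $\dim\Gamma''<n$ by (O3). A point $w^0\in\Gamma'\setminus\Gamma''$ lies in an $n$-dimensional cell and not in the closure of any other cell. An $n$-dimensional cell in $M^{n+1}$ has exactly one index $\nu$ of type $0$, so it is a graph $w_\nu=f(w')$, where $w'$ denotes the other coordinates and $f$ is continuous on an open subset of $M^n$. Near $w^0$, then, $\Gamma'$ coincides with this graph. Choose $\lambda_0\in C$ outside the projections of the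 finitely many sets $\Phi_O^{-1}(\Gamma'')$, which have dimension less than $n$. Fix $i$ and put $z_0=(\lambda_0,p_i(\lambda_0))$. We count the ends at $p_i$.

\emph{Step 3: collars.} Call $(W,\varepsilon)$ \emph{admissible} if $W\subseteq C$ is an open box containing $\lambda_0$, $\varepsilon>0$, and $2\varepsilon<r_j-l_j$ on $W$ for all $j$. All sufficiently small $W$ and $\varepsilon$ are admissible. For an end $\omega$ at $p_i$, say the left end of $Q_j$, let
\[R_\omega=R_\omega(W,\varepsilon)=\{(\lambda,q_j(\lambda,t)):\lambda\in W,\ l_j(\lambda)<t<l_j(\lambda)+\varepsilon\},\]
and define $R_\omega$ symmetrically for a right end. The collars $R_\omega$ are definably connected, pairwise disjoint and disjoint from $\Gamma_i$, and $z_0\in\operatorname{cl}(R_\omega)$. Let $N(W,\varepsilon)$ be the union of the part of $\Gamma_i$ over $W$ and all collars $R_\omega$ with $\omega$ at $p_i$.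

(N1) \emph{$N(W,\varepsilon)$ is a neighborhood of $z_0$ in $E$.} The part of $E\setminus N(W,\varepsilon)$ over $W$ is contained in the union of the closed sets $\Gamma_{i'}$, $i'\ne i$, and the closed sets \eqref{eq:closed} with $l'=l_j+\varepsilon$ if the left end of $Q_j$ is at $p_i$ and $l'=l_j$ otherwise, and symmetrically for $r'$. None of them contains $z_0$: a point $\bar q_j(\lambda_0,t)$ with $l'(\lambda_0)\le t\le r'(\lambda_0)$ lies either on the open arc, or at an end that is at a vertex other than $p_i$.

(N2) \emph{Every neighborhood of $z_0$ in $E$ contains some $N(W,\varepsilon)$.} This follows from the continuity of $p_i$, $l_j$, $r_j$ at $\lambda_0$ and of $\bar q_j$ at the ends of the fiber over $\lambda_0$.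

(N3) \emph{A nonempty definably connected subset of $N(W,\varepsilon)\setminus\Gamma_i$ lies in exactly one collar.} Let $\omega$ be the left end of $Q_j$. By \eqref{eq:closed} with $l'=l_j$, $r'=l_j+\varepsilon$, a point over $W$ in the closure of $R_\omega$ lies in $R_\omega$, or in $\Gamma_i$, or has the form $(\lambda,q_j(\lambda,l_j(\lambda)+\varepsilon))$; the last point is in no collar, since $l_j+\varepsilon<r_j-\varepsilon$. So each collar is closed in the union $N(W,\varepsilon)\setminus\Gamma_i$ of the collars. As they are finitely many and disjoint, each is also open in the union.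

\emph{Step 4: an interior vertex has two ends.} Let $z_0\notin\partial E$, let $O\ni z_0$ be a chart and $w^0=\Phi_O(z_0)$. Then $\Phi_O(O)$ is a neighborhood of $w^0$ in $M^{n+1}$; for a chart of the second kind this holds because the last coordinate of $w^0$ is positive. Let $\nu$ and $f$ be as in Step 2. Choosing first $\delta$ and then $\delta'$ small, we obtain arbitrarily small neighborhoods of $z_0$ in $E$ of the form
\[N_0=\Phi_O^{-1}\big(\{w:|w'-w^{0\prime}|<\delta',\ |w_\nu-w^0_\nu|<\delta\}\big)\]
such that $|f(w')-w^0_\nu|<\delta$ for $|w'-w^{0\prime}|<\delta'$ and $\Gamma_i\cap N_0$ is given by $w_\nu=f(w')$. Then $N_0\setminus\Gamma_i$ is the disjoint union of the two \emph{sides} $N_0^+$ and $N_0^-$, given by $w_\nu>f(w')$ and $w_\nu<f(w')$. They are open in $E$, and they are nonempty and definably connected, being homeomorphic to bands over a box. By (N2) and (N1) choose $N_0\supseteq N(W,\varepsilon)\supseteq N_1$, where $N_1$ has the same form as $N_0$, so that $N_1^\pm\subseteq N_0^\pm$. By (N3), $N_1^\pm$ lies in one collar $R_{\omega_\pm}$. Each collar is definably connected and contained in $N_0^+\cup N_0^-$, so it lies in one side; $R_{\omega_+}$ meets $N_0^+$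 and $R_{\omega_-}$ meets $N_0^-$, so $\omega_+\ne\omega_-$. Every collar $R_\omega$ has $z_0$ in its closure, so it meets $N_1\setminus\Gamma_i=N_1^+\cup N_1^-\subseteq R_{\omega_+}\cup R_{\omega_-}$, and $\omega\in\{\omega_+,\omega_-\}$.

\emph{Step 5: a boundary vertex has one end.} Let $z_0\in\partial E$, so $\Gamma_i\subseteq\partial E$. Over $C$, $\partial E$ is a union of disjoint closed sets $\Gamma_{i'}$, so it coincides with $\Gamma_i$ near $z_0$. A chart $O\ni z_0$ is of the second kind. Hence $z_0$ has arbitrarily small neighborhoods $N_1=\Phi_O^{-1}(B\times[0,\delta))$, with $B\subseteq M^n$ an open box, for which $N_1\setminus\Gamma_i=\Phi_O^{-1}(B\times(0,\delta))$ is nonempty and definably connected. Take $N_1\subseteq N(W,\varepsilon)$ by (N1). By (N3), $N_1\setminus\Gamma_i$ lies in one collar, and every collar meets it because $z_0$ is in its closure. So there is exactly one collar.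
\end{proof}

\section{Proof of the Borsuk--Ulam theorem}\label{sec:BU}

Let $\psi:(-\theta,\theta)^d\to V$ be the chart of Lemma~\ref{lem:chart}, let $\varphi=\psi^{-1}$, and write $\Sigma=\Sigma_a$ and $x=(x_0,y)$ with $y\in M^d$. The zero set of a family $F$ is a manifold wherever the equation $F=0$ can be solved for $d$ of the variables as a continuous function of the others. The chart allows this when $F=F'\pm\psi(\alpha)$ with $F'$ independent of $\alpha\in M^d$: the solution is $\alpha=\varphi(\mp F')$. We build an odd family that has this shape near every point.

It helps to see the case $U=M$, $d=1$, with $\psi$ the identity. Here $\Sigma$ is the boundary of a square, and the standard odd map is $x\mapsto2y$, with the two zeros $(\pm a,0)$. We add to the homotopy an odd perturbation depending on $\alpha_0,\alpha_1\in M$ that equals $\alpha_i$ plus a term free of $\alpha_i$ where $x_i$ is positive and not too small, and $-\alpha_i$ plus such a term where $x_i$ is negative and not too small. At each point of the square some $|x_i|$ equals $a$, so we can solve for that $\alpha_i$. At $s=0$ the perturbation must be switched off, because we need to know the zeros there exactly.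 Near $s=0$ we therefore need another variable to solve for. In $M$ one could solve for $y$. In $U$ the standard map is $\psi(y)-\psi(-y)$, which we cannot invert, so we introduce one more parameter $\beta$ and replace $2y$ by $2y+\beta$ near $(a,0)$ and by $2y-\beta$ near $(-a,0)$. The zeros at $s=0$ move to $(a,-\beta/2)$ and $(-a,\beta/2)$, and near them we solve for $\beta$.

\begin{proof}[Proof of Proposition~\ref{prop:BU}]
Suppose that $h(x,b)\ne0$ for all $x\in\Sigma$. Fix $\eta$ with $0<\eta<\min(\theta,a)$.

\emph{Step 1: the two families.} For $\alpha=(\alpha_0,\dots,\alpha_d)\in(M^d)^{d+1}$ and $\beta\in M^d$ with $|\alpha|,|\beta|\le\eta/2$, for $0\le t\le\eta$ and $x\in\Sigma$, put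
\begin{align*}
\rho_\alpha(x)&=\sum_{i=0}^d\Big(\psi\big([\alpha_i]_{x_i^+}\big)-\psi\big([\alpha_i]_{x_i^-}\big)\Big),\\
g_{\beta,t}(x)&=\psi\big([\,y-[\beta]_{x_0^-}]_t\big)-\psi\big([-y-[\beta]_{x_0^+}]_t\big).
\end{align*}
All arguments of $\psi$ have norm at most $\eta<\theta$. Both expressions are definable and continuous in all variables. They are odd in $x$: replacing $x$ by $-x$ exchanges $x_i^+$ and $x_i^-$ and changes the sign of $y$, so it exchanges the two terms of each difference. Moreover $\rho_0=0$ and $g_{\beta,0}=0$, and $g_{0,\eta}(x)=\psi([y]_\eta)-\psi(-[y]_\eta)\ne0$ for $y\ne0$, because $\psi$ is injective and $[y]_\eta\ne-[y]_\eta$.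

\emph{Step 2: the size of the parameters.} There is $r$ with $0<r<\eta/2$ such that for all $|\alpha|,|\beta|\le r$:
\begin{enumerate}
\item[(i)] $g_{\beta,\eta}(x)+\rho_\alpha(x)\ne0$ for all $x\in\Sigma$ with $|y|\ge\eta/2$;
\item[(ii)] $h(x,b)+\rho_\alpha(x)\ne0$ for all $x\in\Sigma$.
\end{enumerate}
Indeed, the set of $(\alpha,\beta,x)$ with $|\alpha|,|\beta|\le\eta/2$ that violate (i) or (ii) is closed, bounded and definable. Its projection to the $(\alpha,\beta)$-space is closed by (O6), and it does not contain $(0,0)$ by Step 1 and by the assumption on $h$.

\emph{Step 3: the family of homotopies.} Let $\Lambda=\{(\alpha,\beta):|\alpha|,|\beta|<r\}$, an open box in $M^n$ with $n=d(d+1)+d=d(d+2)$. Let $b'=2\eta+b$. For $(\alpha,\beta)\in\Lambda$, $x\in\Sigma$ and $s\in[0,b']$ put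
\[F(\alpha,\beta,x,s)=\rho_{[\alpha]_s}(x)+\begin{cases}g_{\beta,\eta}(x),&0\le s\le\eta,\\ g_{\beta,2\eta-s}(x),&\eta\le s\le2\eta,\\ h(x,s-2\eta),&2\eta\le s\le b'.\end{cases}\]
So the perturbation is switched on while the standard map stands still; then the standard map is contracted to $0$; then $h$ is run. The cases agree at $s=\eta$, and at $s=2\eta$ because $g_{\beta,0}=0=h(\cdot,0)$; this is where the hypothesis $h(x,0)=0$ is used. Thus $F$ is definable, continuous and odd in $x$. Let $E\subseteq\Lambda\times M^{d+2}$ be the zero set of $F$ and $\partial E=E\cap\{s=0\}$. Each fiber $E_\lambda$ is closed and contained in $\Sigma\times[0,b']$, so condition (a) of Proposition~\ref{prop:fibers} holds. Since $[\alpha]_{b'}=\alpha$, condition (ii) says that $E$ has no point with $s=b'$. We verify condition (b) on the regions $s<\eta$ and $s>r$, which cover $E$ because $r<\eta$.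

\emph{Step 4: charts for $s<\eta$.} Here $F=g_{\beta,\eta}+\rho_{[\alpha]_s}$ and $|[\alpha]_s|\le r$. By (i), points of $E$ have $|y|<\eta/2<a$, hence $x_0=\pm a$. So this region of $E$ is the union of the relatively open sets $O_\pm=E\cap\{s<\eta,\ \pm x_0>0\}$, and $x\mapsto-x$ exchanges them and preserves $s$. It suffices to treat $O_+$. For $x_0=a$, $|y|<\eta/2$ and $|\beta|<r$ we have $x_0^-=0$, $[\beta]_{x_0^+}=\beta$, and $|y|,|{-y}-\beta|<\eta$, so nothing is truncated in $g_{\beta,\eta}$, and
\begin{equation}\label{eq:near0}
F=G(y,\alpha,s)-\psi(-y-\beta),\qquad G(y,\alpha,s)=\psi(y)+\rho_{[\alpha]_s}(a,y).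
\end{equation}
Hence $F=0$ if and only if $G\in V$ and $\beta=-y-\varphi(G)$. The projection $(\alpha,\beta,x,s)\mapsto(y,\alpha,s)$ is therefore a homeomorphism of $O_+$ onto
\[\{(y,\alpha,s):|y|<\eta/2,\ |\alpha|<r,\ 0\le s<\eta,\ G\in V,\ |y+\varphi(G)|<r\},\]
with inverse given by $x=(a,y)$ and the formula for $\beta$. This set is relatively open in $M^{d+d(d+1)}\times[0,\infty)=M^n\times[0,\infty)$, and $\partial E$ corresponds to $s=0$. These are charts of the second kind.

\emph{Step 5: charts for $s>r$.} First, $\Sigma$ has a finite atlas. For $\tau\in\{\pm1\}^{d+1}$ let $\Sigma^\tau=\{x\in\Sigma:\tau_jx_j>-a\text{ for all }j\}$. These sets are open in $\Sigma$ and cover it: given $x$, choose $\tau$ with $\tau_jx_j\ge0$. A point $x\in M^{d+1}$ lies in $\Sigma^\tau$ if and only if $\max_j\tau_jx_j=a$ and $\min_j\tau_jx_j>-a$. Put $w_j=\tau_jx_j-\tau_0x_0$ for $1\le j\le d$. On $\Sigma^\tau$ we recover $x$ from $w$ by $\tau_0x_0=a-\mu(w)$ and $\tau_jx_j=a-\mu(w)+w_j$, where $\mu(w)=\max(0,w_1,\dots,w_d)$. So $x\mapsto w$ is a definable homeomorphism of $\Sigma^\tau$ onto the open set of $w\in M^d$ with $a-\mu(w)>-a$ and $a-\mu(w)+w_j>-a$ for all $j$.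

For $s>r$ we have $[\alpha]_s=\alpha$. Fix $i\in\{0,\dots,d\}$ and $\sigma=\pm1$. The sets $\{\sigma x_i>r\}$ are open and cover $\Sigma$, because $r<a$. On $\{\sigma x_i>r\}$ one of $x_i^\pm$ exceeds $r$ and the other is $0$, so the $i$-th summand of $\rho_\alpha(x)$ is $\sigma\psi(\alpha_i)$. Thus $F=F'+\sigma\psi(\alpha_i)$ with $F'$ continuous and independent of $\alpha_i$, and $F=0$ if and only if $-\sigma F'\in V$ and $\alpha_i=\varphi(-\sigma F')$. Since $E$ has no point with $s=b'$, the projection that forgets $\alpha_i$ is a homeomorphism of $O=E\cap\{s>r,\ \sigma x_i>r,\ x\in\Sigma^\tau\}$ onto the open subset of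
\[(-r,r)^{d\cdot d}\times(-r,r)^d\times\Sigma^\tau\times(r,b')\]
defined by $\sigma x_i>r$, $-\sigma F'\in V$ and $|\varphi(-\sigma F')|<r$. Composing with the chart of $\Sigma^\tau$ gives an open subset of $M^{d^2+d+d+1}=M^{n+1}$. These sets $O$ miss $\partial E$ and are charts of the first kind.

\emph{Step 6: each fiber of $\partial E$ has two points.} Let $\lambda=(\alpha,\beta)\in\Lambda$. By Step 4, a point of $(\partial E)_\lambda$ has $x_0=\pm a$ and $|y|<\eta/2$. For $x_0=a$ and $s=0$, equation \eqref{eq:near0} reads $F=\psi(y)-\psi(-y-\beta)$, which vanishes exactly for $y=-\beta/2$, and $|\beta/2|<\eta/2$. By oddness, the only zero with $x_0=-a$ is $y=\beta/2$.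

\emph{Step 7: following the curve.} Let $\lambda_0$, $P$ and $q_j$ be given by Proposition~\ref{prop:fibers}. Consider the finite multigraph with vertex set $P$ and the arcs as edges. The two points of $(\partial E)_{\lambda_0}$ have degree $1$ and all other vertices have degree $2$. A component of a finite multigraph with all degrees $1$ or $2$ is a cycle, or a path whose two ends are its only vertices of degree $1$. So the two boundary points are the ends of a component that is a path. Let $E^*$ be the union of the closed arcs in this component and $E^{**}$ the union of the other closed arcs. These sets are definable, closed by (O6), and disjoint, and their union is $E_{\lambda_0}$. Concatenating the arcs of the path gives a continuous definable bijection $\chi:[0,\ell]\to E^*$. Its inverse is continuous, since by (O6) $\chi$ maps the complement in $[0,\ell]$ of an open interval to a closed set.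

The map $\iota(x,s)=(-x,s)$ is a definable homeomorphism of $E_{\lambda_0}$, because $F$ is odd, and it exchanges the two boundary points. The set $\iota(E^*)$ is definably connected and meets $E^*$, so $\iota(E^*)\subseteq E^*$. The continuous definable function $t\mapsto\chi^{-1}(\iota(\chi(t)))-t$ is nonnegative at $0$ and nonpositive at $\ell$, so it vanishes somewhere, and $\iota$ has a fixed point $(x,s)$. Then $x=-x$, so $x=0$, which contradicts $|x|=a>0$.
\end{proof}

\section{The homomorphism onto $\mathbb R^k$}\label{sec:B}

Once $U$ has a lattice $L\cong\mathbb Z^k$, every $u\in U$ has an ``integer part'' $l(u)\in L$ that is additive up to a bounded error. Averaging along powers of $2$ removes the error. For $U=G_e$, $L=\mathbb Ze$ and $Y=[0,e)$, the integer part of $u$ is the integer $n$ with $ne\le u<(n+1)e$, and the limit $\pi(u)$ below is the real number $\sup\{q\in\mathbb Q:qe\le u\}$.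

\begin{proof}[Proof of Theorem~\ref{thm:B}(1)]
One direction is Theorem~\ref{thm:A}. Conversely, let $D$ be a lattice. By Lemma~\ref{lem:criterion}, $U=D+Y$ with $Y$ definable. The group $D$ meets each $X_i$ in a finite set, so it is small. The subgroup generated by $Y$ is the union of the definable sets $N(Y\cup-Y\cup\{0\})$, so it is $\bigvee$-definable, and its index is at most $|D|$. As $U$ is connected, $Y$ generates $U$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(2)]
We may assume $d=\dim U\ge1$. Let $L\cong\mathbb Z^k$, $k\le d$, be a lattice as in Theorem~\ref{thm:A}, and let $U=L+Y$ with $Y$ definable. Identify $L$ with $\mathbb Z^k\subseteq\mathbb R^k$, and let $|\cdot|$ be the sup-norm on $\mathbb R^k$.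

\emph{Construction of $\pi$.} Enumerate $L$ as a sequence, and let $l(u)$ be the first $\lambda\in L$ with $u-\lambda\in Y$. For definable $Z\subseteq U$, the set $l(Z)\subseteq L\cap(Z-Y)$ is finite, and the fibers of $l|_Z$ are definable, since each $\lambda$ has finitely many predecessors. For all $u,v$,
\[l(u)+l(v)-l(u+v)=\big(u+v-l(u+v)\big)-\big(u-l(u)\big)-\big(v-l(v)\big)\in L\cap(Y-Y-Y),\]
a finite set. So there is a real $C\ge0$ with $|l(u)+l(v)-l(u+v)|\le C$ for all $u,v$. Taking $2^ju$ for both $u$ and $v$ gives $|2^{-j}l(2^ju)-2^{-j-1}l(2^{j+1}u)|\le C/2^{j+1}$. Hence $\pi(u)=\lim_j2^{-j}l(2^ju)$ exists and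
\begin{equation}\label{eq:pi}
|\pi(u)-l(u)|\le C .
\end{equation}
The map $\pi$ is additive, because $|l(2^ju)+l(2^jv)-l(2^j(u+v))|\le C$ for all $j$. For $\lambda\in L$, the elements $2^j\lambda-l(2^j\lambda)$ lie in the finite set $L\cap Y$, so $\pi(\lambda)=\lambda$. If $Z$ is definable, $\pi(Z)$ is bounded by \eqref{eq:pi}, since $l(Z)$ is finite. If $|\pi(u)|\le R$, then $|l(u)|\le R+C$, so $u$ lies in the definable set
\[Y_R=\bigcup\{\lambda+Y:\lambda\in L,\ |\lambda|\le R+C\}.\]

\emph{Surjectivity.} By Lemma~\ref{lem:halving}, each $\lambda\in L$ is $2^jw$ for some $w$, and then $\pi(w)=\lambda/2^j$. So $\pi(U)$ contains the dense set $\mathbb Z[1/2]^k$, and saturation will supply the limits. Let $\xi\in\mathbb R^k$, $Z=Y_{|\xi|+1}$ and, for $j\geq 0$,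
\[Z_j=\{u\in Z:|l(2^ju)-2^j\xi|\le C+1\}.\]
Each $Z_j$ is definable, because $l$ has finitely many values and definable fibers on the definable set $\{2^ju:u\in Z\}$. If $|\pi(u)-\xi|\le2^{-j'}$, then $u\in Z$, and for $j\le j'$ inequality \eqref{eq:pi} gives $|l(2^ju)-2^j\xi|\le C+2^j|\pi(u)-\xi|\le C+1$. By density, the $Z_j$ have the finite intersection property, and by (S) there is $u\in\bigcap_jZ_j$. By \eqref{eq:pi} again, $2^j|\pi(u)-\xi|=|\pi(2^ju)-2^j\xi|\le2C+1$ for all $j$, so $\pi(u)=\xi$.

\emph{Discrete subgroups.} Let $D\le U$ be discrete. For each $R$ the set $\{x\in D:|\pi(x)|\le R\}\subseteq D\cap Y_R$ is finite. So $D\cap\ker\pi$ is finite and $\pi(D)$ is a discrete subgroup of $\mathbb R^k$. A discrete subgroup of $\mathbb R^k$ is generated by a basis of its real span, so $\pi(D)\cong\mathbb Z^r$, where $r\le k$ is the dimension of the span. A surjection onto a free abelian group splits, so $D\cong\mathbb Z^r\times(D\cap\ker\pi)$.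

If $r=k$, there is $R$ such that every point of $\mathbb R^k$ is within $R$ of $\pi(D)$. So every $u\in U$ has an $x\in D$ with $|\pi(u-x)|\le R$, that is, $U=D+Y_R$, and $D$ is a lattice by Lemma~\ref{lem:criterion}. Conversely, if $D$ is a lattice, then $U=D+Z$ with $Z$ definable, so $\mathbb R^k=\pi(D)+\pi(Z)$ with $\pi(Z)$ bounded. Then every point of $\mathbb R^k$ is within a bounded distance of the span of $\pi(D)$, which forces $r=k$. Thus $k$ is the rank of every lattice, and it depends only on $U$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(3)]
Fix $e>0$ and let $U=G_e^k\times M^{d-k}$, the union of the definable sets $(-ne,ne)^k\times M^{d-k}$, $n\ge1$. It is a $\bigvee$-definable group of dimension $d$, generated by $[-e,e]^k\times M^{d-k}$, and connected by Lemma~\ref{lem:convex}. The subgroup $L=(\mathbb Ze)^k\times\{0\}\cong\mathbb Z^k$ meets each $(-ne,ne)^k\times M^{d-k}$ in a finite set, so it is discrete, and $U=L+\big([0,e)^k\times M^{d-k}\big)$. By Lemma~\ref{lem:criterion}, $L$ is a lattice; the quotient is $[0,e)^k\times M^{d-k}$ with addition modulo $e$ in the first $k$ coordinates. By part (2), $k(U)=k$. In particular the bound $k(U)\le\dim U$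 is sharp.
\end{proof}

\begin{thebibliography}{9}

\bibitem{vdD}
van den Dries, \emph{Tame topology and o-minimal structures}.

\bibitem{NSL}
\emph{Non-standard lattices and o-minimal groups},
\texttt{http://www.math.uni-konstanz.de/\textasciitilde eleftheriou/research/bsl.pdf}.

\end{thebibliography}
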